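\title{Bisections with unavoidable degree imbalance}

\begin{abstract}
A bisection of a graph $G$ is the spanning bipartite subgraph $H$ formed by all edges between the two parts of a vertex partition whose sizes differ by at most one. We disprove the conjecture that every graph has a bisection with $d_H(v)\le\lceil (d_G(v)+1)/2\rceil$ for all vertices $v$, by an explicit counterexample on $n$ vertices for every even $n\ge 40$. We then show that no bound $d_G(v)/2+C$ with a constant $C$ can hold: for all large $n$ there is an $n$-vertex graph in which every bisection has a vertex with $d_H(v)\ge \frac12 d_G(v)+\frac1{10}\sqrt{\log_2 n}$ and a vertex with $d_H(u)\le \frac12 d_G(u)-\frac1{10}\sqrt{\log_2 n}$. In the other direction, every $n$-vertex graph has a bisection with $|2d_H(v)-d_G(v)|\le 1+\sqrt{2d_G(v)\ln(4n)}$ for all $v$.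
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, $N_G(v)$ is the set of neighbors of a vertex $v$ in $G$, and $d_G(v)=|N_G(v)|$. Let $V(G)=V_1\cup V_2$ be a partition with $\big||V_1|-|V_2|\big|\le 1$. The spanning subgraph $H$ of $G$ whose edges are all the edges of $G$ between $V_1$ and $V_2$ is called a \emph{bisection} (or balanced bipartition) of $G$. Thus $d_H(v)$ counts the neighbors of $v$ in the part that does not contain $v$. The following conjecture is posed in~\cite{BB}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every graph $G$ has a bisection $H$ such that}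
\begin{equation}\label{eq:conj}
d_H(v)\le\left\lceil \frac{d_G(v)+1}{2}\right\rceil\qquad\text{for all } v\in V(G).
\end{equation}

It is convenient to measure a vertex by its \emph{excess}
\[
e_H(v)=2d_H(v)-d_G(v),
\]
the number of neighbors of $v$ in the opposite part minus the number in its own part. The right side of \eqref{eq:conj} is $d/2+1$ for even $d=d_G(v)$ and $(d+1)/2$ for odd $d$, so \eqref{eq:conj} says
\begin{equation}\label{eq:conj-excess}
e_H(v)\le 2\ \text{ if } d_G(v) \text{ is even},\qquad e_H(v)\le 1\ \text{ if } d_G(v)\text{ is odd}.
\end{equation}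

Three observations make the conjecture plausible. First, without the condition on the sizes of the parts, one-sided bounds are free: the partition with $V_2=\emptyset$ has $d_H\equiv 0$, and a partition with the largest number of crossing edges has $e_H(v)\ge 0$ everywhere, since otherwise moving $v$ would add crossing edges. Second, each vertex taken alone meets the bound on average: if $n=|V(G)|$ is even and the bisection is uniformly random, a given neighbor of $v$ lies in the opposite part with probability $\frac{n/2}{n-1}$, so the expected excess of $v$ is $d_G(v)/(n-1)\le 1$. Third, complete graphs show that the bound could not be lowered: in $K_{2k}$ every vertex has odd degree and excess $1$, and in $K_{2k+1}$ with $k\ge1$ the vertices of the smaller part have even degree and excess $2$.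

The natural attempt at a proof takes a bisection $H$ with the fewest edges. Exchanging $u\in V_1$ with $v\in V_2$ preserves the sizes of the parts and changes $|E(H)|$ by $-e_H(u)-e_H(v)$, plus $2$ if $uv$ is an edge. Minimality therefore gives $e_H(u)+e_H(v)\le 2$. This bounds only sums: if all vertices of $V_2$ have very negative excess, it allows large excess in $V_1$. The gap cannot be closed, because the conjecture is false.

\begin{theorem}\label{thm:forty}
Let $N$ be the disjoint union of cliques $K_3$, $K_5$, $K_{11}$, so that $|N|=19$. Let $X$ be an independent set of odd size $x\ge 21$, and let $G$ be obtained from $N\cup X$ by joining every vertex of $N$ to every vertex of $X$. Then $G$, which has $n=x+19$ vertices, has no bisection satisfying \eqref{eq:conj}.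
\end{theorem}

This gives a counterexample of order $40$ (for $x=21$) and of every larger even order. One may ask next whether the conjecture fails only by a constant. It does not, and the same graph can be made to fail in both directions.

\begin{theorem}\label{thm:main}
Let $T\ge 1$ and $s$ be integers with $(2T+1)^2\le 2^s-2$. Put $m=2^s-1$, $\tau=2T+1$, $B=2m\tau$. For every integer $n\ge n_0:=B(2^m-1)+m$ there is a graph $G$ on $n$ vertices such that every bisection $H$ of $G$ has
\begin{enumerate}
\item[(i)] a vertex $v$ with $2d_H(v)-d_G(v)\ge T$, and
\item[(ii)] a vertex $u$ with $2d_H(u)-d_G(u)\le -T$.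
\end{enumerate}
\end{theorem}

By \eqref{eq:conj-excess}, a vertex of excess at least $3$ violates \eqref{eq:conj}. The choice $T=3$, $s=6$ is admissible because $49\le 62$, so the conjecture fails for all sufficiently large $n$, of both parities.

\begin{corollary}\label{cor:log}
For all sufficiently large $n$ there is an $n$-vertex graph $G$ such that every bisection $H$ of $G$ has a vertex $v$ with $d_H(v)\ge \frac12d_G(v)+\frac1{10}\sqrt{\log_2 n}$ and a vertex $u$ with $d_H(u)\le \frac12d_G(u)-\frac1{10}\sqrt{\log_2 n}$. In particular, for every constant $C$, neither of the statements ``every graph has a bisection with $d_H\le d_G/2+C$ everywhere'' and ``every graph has a bisection with $d_H\ge d_G/2-C$ everywhere'' is true.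
\end{corollary}

The two directions are related by complementation. For a fixed partition, the excesses of $v$ in $G$ and in the complement of $G$ add up to the excess of $v$ in $K_n$, which is $0$, $1$ or $2$. An upper bound on the excess for all graphs is therefore the same, up to an additive $2$, as a lower bound for all graphs.

A random bisection gives a bound from the other side.

\begin{proposition}\label{prop:upper}
Every graph $G$ on $n\ge1$ vertices has a bisection $H$ with
\[
|2d_H(v)-d_G(v)|\le 1+\sqrt{2d_G(v)\ln(4n)}\qquad\text{for all } v\in V(G).
\]
\end{proposition}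

Let $g(n)$ be the least real number such that every $n$-vertex graph has a bisection with $d_H(v)\le d_G(v)/2+g(n)$ for all $v$. The conjecture would give $g(n)\le 1$. Corollary~\ref{cor:log} and Proposition~\ref{prop:upper} give
\[
\tfrac1{10}\sqrt{\log_2 n}\le g(n)\le O\big(\sqrt{n\log n}\big)
\]
for large $n$. We do not determine the order of $g(n)$.

Both constructions rest on one device, isolated in Section~\ref{sec:classes}: two vertices with the same neighbors that lie in different parts turn a one-sided bound on the excess into a two-sided one. Section~\ref{sec:forty} applies it by hand to prove Theorem~\ref{thm:forty}, Section~\ref{sec:main} combines it with a Hadamard matrix to prove Theorem~\ref{thm:main} and Corollary~\ref{cor:log}, and Section~\ref{sec:upper} proves Proposition~\ref{prop:upper}.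

\section{Vertex classes and signed counts}\label{sec:classes}

We encode a bisection by signs: $\sigma_v=1$ for $v\in V_1$ and $\sigma_v=-1$ for $v\in V_2$. The product $\sigma_v\sigma_w$ is $1$ if $v,w$ lie in the same part and $-1$ otherwise, so
\begin{equation}\label{eq:signed}
e_H(v)=-\sum_{w\in N_G(v)}\sigma_v\sigma_w .
\end{equation}

All graphs that we construct have the following form. Let $M=(M_{ij})$ be a symmetric $m\times m$ matrix with entries $0$ and $1$, and let $X_1,\dots,X_m$ be disjoint nonempty sets, called \emph{classes}. The \emph{class graph} of these data has vertex set $X_1\cup\dots\cup X_m$, and two distinct vertices $u\in X_i$, $v\in X_j$ are adjacent exactly when $M_{ij}=1$. In particular $X_i$ is a clique if $M_{ii}=1$ and an independent set if $M_{ii}=0$. Given a bisection, put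
\[
\Delta_j=\sum_{v\in X_j}\sigma_v=|X_j\cap V_1|-|X_j\cap V_2|,\qquad R_a=\sum_{j=1}^m M_{aj}\Delta_j .
\]
We call $\Delta_j$ the \emph{imbalance} of $X_j$, and we call $X_j$ \emph{split} if it meets both $V_1$ and $V_2$. Three facts follow from the definitions and are used throughout: $|\sum_j\Delta_j|\le 1$, with $\sum_j\Delta_j=0$ when the order of the graph is even; $\Delta_j\equiv |X_j|\pmod 2$; and $|\Delta_j|\le|X_j|$, with equality exactly when $X_j$ is not split.

The neighborhood of $v\in X_a$ is the union of the classes $X_j$ with $M_{aj}=1$, with $v$ itself removed when $M_{aa}=1$. The removed term in \eqref{eq:signed} is $\sigma_v^2=1$, so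
\begin{equation}\label{eq:excess}
e_H(v)=M_{aa}-\sigma_vR_a\qquad (v\in X_a).
\end{equation}
An upper bound on the excess bounds $\sigma_vR_a$ from below only. If $X_a$ lies inside one part, this is a single inequality for $R_a$, and it can hold with $|R_a|$ as large as we like. If $X_a$ is split, both signs occur and $R_a$ is bounded from both sides.

\begin{lemma}\label{lem:split}
Let $T\ge1$ be an integer and let $H$ be a bisection of a class graph. Suppose that $e_H(v)\le T-1$ for all vertices $v$, or that $e_H(v)\ge -(T-1)$ for all vertices $v$. Then $|R_a|\le T$ for every split class $X_a$.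
\end{lemma}

\begin{proof}
Apply \eqref{eq:excess} to a vertex of $X_a\cap V_1$ and to a vertex of $X_a\cap V_2$. Under the first hypothesis, $\pm R_a\ge M_{aa}-(T-1)\ge -(T-1)$ for both signs, so $|R_a|\le T-1$. Under the second, $\pm R_a\le M_{aa}+T-1\le T$ for both signs, so $|R_a|\le T$.
\end{proof}

A counterexample therefore needs two ingredients: a reason for classes to be split, and an arithmetic obstruction to the resulting two-sided conditions. The obstruction will come from parity, and parity is necessary: if all classes have even size, cutting each class in half gives $\Delta_j=0$ for all $j$, and then $e_H(v)=M_{aa}\in\{0,1\}$ by \eqref{eq:excess}.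

\section{A counterexample on forty vertices}\label{sec:forty}

In Theorem~\ref{thm:forty} the class $X$ is split because it is too large to fit in one part. The cliques are not forced to split; instead, each clique has three possible imbalances, and the sizes $3,5,11$ are chosen so that no combination has the required sum.

\begin{proof}[Proof of Theorem~\ref{thm:forty}]
The graph $G$ is a class graph with four classes: $X$ and the cliques $K_p$, $p\in\{3,5,11\}$. Suppose that a bisection $H$ satisfies \eqref{eq:conj}, and let $\delta_X,\delta_3,\delta_5,\delta_{11}$ be the imbalances. Since $x$ is odd, $n=x+19$ is even, so $\delta_X+\delta_3+\delta_5+\delta_{11}=0$. All degrees are odd: a vertex of $X$ has degree $19$, and a vertex of $K_p$ has degree $p-1+x$. By \eqref{eq:conj-excess}, every vertex has excess at most $1$.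

Each part has $(x+19)/2$ vertices, and this is less than $x$ because $x>19$. Hence $X$ is split. For $v\in X$, formula \eqref{eq:excess} reads $e_H(v)=-\sigma_v(\delta_3+\delta_5+\delta_{11})$, and both signs $\sigma_v$ occur, so $|\delta_3+\delta_5+\delta_{11}|\le 1$. The sum is odd, as a sum of three odd numbers. Exchanging the names of $V_1$ and $V_2$ if necessary, we have
\begin{equation}\label{eq:sum-one}
\delta_3+\delta_5+\delta_{11}=1,\qquad \delta_X=-1 .
\end{equation}

For $v\in K_p$, formula \eqref{eq:excess} reads $e_H(v)=1-\sigma_v(\delta_p+\delta_X)=1-\sigma_v(\delta_p-1)$, so $\sigma_v(\delta_p-1)\ge 0$. If $K_p$ is split, both signs occur and $\delta_p=1$. If $K_p$ is not split, $\delta_p=\pm p$. Thus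
\[
\delta_3\in\{1,3,-3\},\qquad \delta_5\in\{1,5,-5\},\qquad \delta_{11}\in\{1,11,-11\}.
\]
If $\delta_{11}=11$ or $\delta_{11}=-11$, then \eqref{eq:sum-one} requires $\delta_3+\delta_5=-10$ or $\delta_3+\delta_5=12$, while $|\delta_3+\delta_5|\le 8$. If $\delta_{11}=1$, then \eqref{eq:sum-one} requires $\delta_3=-\delta_5$. The only absolute value common to $\{1,3,-3\}$ and $\{1,5,-5\}$ is $1$, which forces $\delta_3=\delta_5=1$, and then $\delta_3\neq-\delta_5$. So \eqref{eq:sum-one} has no solution.
\end{proof}

\begin{remark}
Both the parity of $x$ and the sizes of the cliques matter. If $x$ is even, cut $X$ in half and take $\delta_3=\delta_5=1$, $\delta_{11}=-1$. This is a bisection; vertices of $X$ have excess $\pm1$, and vertices of $K_p$ have even degree and excess $1-\sigma_v\delta_p\le2$, so \eqref{eq:conj} holds. If $x$ is odd and $K_{11}$ is replaced by $K_9$, take $\delta_3=-3$, $\delta_5=-5$, $\delta_9=9$, $\delta_X=-1$. Vertices of $X$ again have excess $\pm1$, and $\sigma_v(\delta_p-1)>0$ on each clique, so \eqref{eq:conj} holds.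
\end{remark}

\section{Unbounded excess}\label{sec:main}

Throughout this section $T,s,m,\tau,B,n_0$ and $n\ge n_0$ are as in Theorem~\ref{thm:main}. Since $\tau\ge3$, we have $2^s\ge 11$, hence $s\ge4$ and $m\ge15$.

To defeat a tolerance $T$ rather than $1$ or $2$, an enumeration of cases no longer suffices. Suppose for a moment that all $m$ classes are split and have odd size. Then the vector $(\Delta_j)$ has odd entries, so its Euclidean length is at least $\sqrt m$, while Lemma~\ref{lem:split} bounds every $R_a$ by $T$. Since $\sum_j\Delta_j$ is also small, the sums $\sum_j(1-2M_{aj})\Delta_j$, whose coefficients are $\pm1$, are bounded by $2T+1$. If the $\pm1$ matrix has orthogonal columns, it multiplies lengths by about $\sqrt m$, so some such sum has size about $\sqrt m$, which is a contradiction once $\sqrt m$ exceeds $2T+1$. We need a symmetric matrix of this kind for which, in addition, all classes can be forced to split.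

\subsection{The graph}

Identify each integer $j$ with $0\le j\le m=2^s-1$ with the set of positions of the digit $1$ in its binary expansion, a subset of $\{0,\dots,s-1\}$; for example $6=2^1+2^2$ is the set $\{1,2\}$ and $0$ is the empty set. For such indices, $a\cap j$ and $b\subseteq j$ refer to the sets, $|j|$ is the number of elements of the set, and $a\le b$ refers to the integers. The link between the two orders is that $a\subseteq b$ implies $a\le b$. For a statement $P$, let $[P]$ be $1$ if $P$ holds and $0$ otherwise. For $0\le a,j\le m$ put
\[
h_a(j)=(-1)^{|a\cap j|},\qquad M_{aj}=\frac{1-h_a(j)}2=\big[\,|a\cap j|\text{ is odd}\,\big].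
\]
The $2^s\times2^s$ matrix $(h_a(j))$ is a symmetric Hadamard matrix, that is, a $\pm1$ matrix with orthogonal columns:
\begin{equation}\label{eq:orth}
\sum_{a=0}^m h_a(j)h_a(j')=2^s\,[\,j=j'\,].
\end{equation}
Indeed, $h_a(j)h_a(j')=(-1)^{|a\cap(j\triangle j')|}$, where $\triangle$ is the symmetric difference. For $j=j'$ all $2^s$ terms equal $1$. For $j\ne j'$ fix $p\in j\triangle j'$; adding $p$ to $a$ or removing it from $a$ reverses the sign of the term, so the terms cancel in pairs.

Let $G$ be the class graph of the matrix $(M_{ij})_{1\le i,j\le m}$ with classes $X_1,\dots,X_m$ of sizes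
\[
w_i=2^{m-i}B+1\quad(2\le i\le m),\qquad w_1=n-\sum_{i=2}^m w_i .
\]
There is no class with index $0$. For $1\le i\le m$, summing a geometric series gives
\begin{equation}\label{eq:tail}
\sum_{j>i}w_j=B(2^{m-i}-1)+(m-i).
\end{equation}
With $i=1$ this shows that $n\ge n_0$ is equivalent to $w_1\ge 2^{m-1}B+1$. So $w_i\ge 2^{m-i}B+1$ for all $i$. We use two properties of the sizes. First, $w_2,\dots,w_m$ are odd, because $B$ is even; the parity of $w_1$ is left free so that $n$ can be arbitrary. Second, each class outweighs all later classes together, with a margin:
\begin{equation}\label{eq:margin}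
w_i> i\tau+\sum_{j>i}w_j\qquad(1\le i\le m).
\end{equation}
By \eqref{eq:tail} it suffices to have $B+1>i\tau+(m-i)$, and this holds because $i\tau+(m-i)\le m\tau<B$.

Given a bisection of $G$, let $\Delta_1,\dots,\Delta_m$ and $R_1,\dots,R_m$ be as in Section~\ref{sec:classes}, put $\Delta_0=0$, and define
\[
S_a=\sum_{j=0}^m h_a(j)\Delta_j\qquad(0\le a\le m).
\]
Since $h_0\equiv1$ and $h_a(j)=1-2M_{aj}$, we have
\begin{equation}\label{eq:S}
S_0=\sum_j\Delta_j,\qquad |S_0|\le1,\qquad S_a=S_0-2R_a\quad(1\le a\le m).
\end{equation}
Row $0$ of the Hadamard matrix thus expresses the balance of the partition, and row $a\ge1$ expresses the excess of the vertices of $X_a$.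

\subsection{The parity obstruction}

\begin{lemma}\label{lem:parseval}
For every bisection of $G$ there is an index $a$ with $1\le a\le m$ and $|S_a|>\tau$.
\end{lemma}

\begin{proof}
Suppose that $|S_a|\le\tau$ for $1\le a\le m$. The numbers $\Delta_2,\dots,\Delta_m$ are odd, so $\sum_j\Delta_j^2\ge m-1=2^s-2$. Expanding the squares and using \eqref{eq:orth} gives $\sum_aS_a^2=2^s\sum_j\Delta_j^2$. Together with $|S_0|\le 1$ and the hypothesis $\tau^2\le 2^s-2$, this yields
\[
2^s(2^s-2)\le \sum_{a=0}^m S_a^2\le 1+(2^s-1)\tau^2\le 1+(2^s-1)(2^s-2).
\]
Subtracting $(2^s-1)(2^s-2)$ leaves $2^s-2\le1$, contrary to $2^s\ge11$.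
\end{proof}

\subsection{Forcing the classes to split}

Lemma~\ref{lem:parseval} is useful only if the class $X_a$ that it produces is split, since otherwise Lemma~\ref{lem:split} says nothing about $R_a$. We show that all classes are split, one after the other. At stage $i$ we know bounds on $S_0,\dots,S_{i-1}$ and want $|\Delta_i|<w_i$. For this we need a linear combination of $S_0,\dots,S_{i-1}$ in which the imbalances $\Delta_1,\dots,\Delta_{i-1}$ of the larger classes cancel exactly, $\Delta_i$ has coefficient $\pm1$, and the later imbalances have coefficients at most $1$ in absolute value, so that \eqref{eq:margin} absorbs them.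

\begin{example}\label{ex:s2}
The mechanism is visible for $s=2$, although this value is too small for Lemma~\ref{lem:parseval}. The indices $1,2,3$ are the sets $\{0\},\{1\},\{0,1\}$, so $X_1$ and $X_2$ are cliques with no edges between them and $X_3$ is an independent set joined to both. We have
\[
S_0=\Delta_1+\Delta_2+\Delta_3,\qquad S_1=-\Delta_1+\Delta_2-\Delta_3,\qquad S_2=\Delta_1-\Delta_2-\Delta_3 .
\]
Assume that $|S_a|\le\tau$ whenever $X_a$ is split, and that the sizes satisfy \eqref{eq:margin}. Balance gives $|\Delta_1|\le 1+w_2+w_3<w_1$, so $X_1$ is split and $|S_1|\le\tau$. Then $\Delta_2=\frac12(S_0+S_1)$ has absolute value at most $\tau<w_2$, so $X_2$ is split and $|S_2|\le \tau$. Then $\Delta_3=-\frac12(S_1+S_2)$ has absolute value at most $\tau<w_3$, so $X_3$ is split.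
\end{example}

To find the combination in general, we first bring the rows to triangular form. For $0\le b\le m$ put
\[
U_b=\sum_{j=0}^m[\,b\subseteq j\,]\,\Delta_j .
\]
Only indices $j\ge b$ occur in $U_b$, and $U_b$ is a signed average of sums $S_a$ with $a\le b$.

\begin{lemma}\label{lem:average}
For $0\le b\le m$ we have $U_b=2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}S_a$. Consequently $|U_b|\le\max_{0\le a\le b}|S_a|$.
\end{lemma}

\begin{proof}
The factor $\frac12\big(1-(-1)^{[p\in j]}\big)$ equals $[\,p\in j\,]$. Expanding the product over $p\in b$ gives
\[
[\,b\subseteq j\,]=\prod_{p\in b}\frac{1-(-1)^{[p\in j]}}2=2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}(-1)^{|a\cap j|}=2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}h_a(j).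
\]
Multiply by $\Delta_j$ and sum over $j$. The resulting sum has $2^{|b|}$ terms, and every $a\subseteq b$ satisfies $a\le b$.
\end{proof}

The sum $U_i$ has exactly the shape that we want at stage $i$, but it involves $S_i$, which is bounded only after $X_i$ is known to be split. The way out is that there is no class $X_0$: the $i$ sums $U_0,\dots,U_{i-1}$ are available, and only the $i-1$ unknowns $\Delta_1,\dots,\Delta_{i-1}$ have to be eliminated. In a combination $\sum_{b<i}c_bU_b$, the coefficient of $\Delta_j$ for $1\le j<i$ is $\sum_{b\subseteq j}c_b$, and it vanishes for $c_b=(-1)^{|b|}$. We are led to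
\[
F_i(j)=\sum_{0\le b<i}(-1)^{|b|}[\,b\subseteq j\,]\qquad(1\le i,j\le m),
\]
and, because $\Delta_0=0$,
\begin{equation}\label{eq:FU}
\sum_{0\le b<i}(-1)^{|b|}U_b=\sum_{j=1}^mF_i(j)\Delta_j .
\end{equation}
In Example~\ref{ex:s2}, $U_0=S_0$, $U_1=\Delta_1+\Delta_3$, $U_2=\Delta_2+\Delta_3$, so $U_0-U_1=\Delta_2$ and $U_0-U_1-U_2=-\Delta_3$. For larger $s$ the later classes do appear: for $s=3$ we have $F_3(j)=1-[0\in j]-[1\in j]$, and the right side of \eqref{eq:FU} is $-\Delta_3+\Delta_4-\Delta_7$. The sum defining $F_i(j)$ has up to $i$ nonzero terms, and the point is that almost all of them cancel.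

\begin{lemma}\label{lem:F}
Let $1\le i,j\le m$. Then $F_i(j)=0$ if $j<i$, $F_i(i)=\pm1$, and $|F_i(j)|\le 1$ if $j>i$.
\end{lemma}

\begin{proof}
Let $\nu$ be the least element of the nonempty set $j$. Group the subsets of $j$ into pairs $\{b,\,b\cup\{\nu\}\}$ with $b\subseteq j$ and $\nu\notin b$; as integers, the pair is $\{b,\,b+2^\nu\}$. The two members have opposite signs $(-1)^{|\cdot|}$. A pair contributes $0$ to $F_i(j)$ if both members are less than $i$ or if neither is, and it contributes $(-1)^{|b|}$ if
\begin{equation}\label{eq:interval}
b<i\le b+2^\nu .
\end{equation}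
Every $b\subseteq j$ with $\nu\notin b$ has all its elements greater than $\nu$, so it is a multiple of $2^{\nu+1}$. The intervals $(b,b+2^\nu]$ for distinct multiples $b$ of $2^{\nu+1}$ are disjoint, so \eqref{eq:interval} holds for at most one pair. Hence $|F_i(j)|\le1$ always. If $j<i$, then $b+2^\nu\le j<i$ for every pair, so \eqref{eq:interval} never holds and $F_i(j)=0$. If $j=i$, then \eqref{eq:interval} holds for $b=i-2^\nu$, so $F_i(i)=\pm1$.
\end{proof}

\begin{lemma}\label{lem:allsplit}
Suppose that a bisection of $G$ satisfies $|S_a|\le\tau$ for every split class $X_a$. Then every class is split.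
\end{lemma}

\begin{proof}
We use induction on $i$. Let $1\le i\le m$ and assume that $X_1,\dots,X_{i-1}$ are split. Then $|S_a|\le\tau$ for $0\le a<i$: for $a=0$ by \eqref{eq:S}, and for $a\ge1$ by hypothesis. Lemma~\ref{lem:average} gives $|U_b|\le\tau$ for $0\le b<i$, so the left side of \eqref{eq:FU} is at most $i\tau$ in absolute value. By Lemma~\ref{lem:F} and \eqref{eq:margin},
\[
|\Delta_i|\le i\tau+\sum_{j>i}|\Delta_j|\le i\tau+\sum_{j>i}w_j<w_i ,
\]
so $X_i$ is split.
\end{proof}

\subsection{Conclusion of the proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]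
Let $H$ be a bisection of $G$ for which (i) fails or (ii) fails. Excesses are integers, so $e_H(v)\le T-1$ for all $v$ or $e_H(v)\ge-(T-1)$ for all $v$. By Lemma~\ref{lem:split} and \eqref{eq:S}, every split class $X_a$ has $|S_a|\le|S_0|+2|R_a|\le 1+2T=\tau$. By Lemma~\ref{lem:allsplit} all classes are split, so $|S_a|\le\tau$ for $1\le a\le m$. This contradicts Lemma~\ref{lem:parseval}.
\end{proof}

The hypothesis $(2T+1)^2\le2^s-2$ and the odd sizes enter only in Lemma~\ref{lem:parseval}, and the growth condition \eqref{eq:margin} enters only in Lemma~\ref{lem:allsplit}. Condition \eqref{eq:margin} makes $n_0$ exponential in $m$, and this turns an excess of order $\sqrt m$ into one of order $\sqrt{\log n}$.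

\begin{proof}[Proof of Corollary~\ref{cor:log}]
We first bound $n_0$ for admissible $T$ and $s$. We have $m\le B$, $\tau\le\sqrt m\le m$, and $2m^2\le2^m$ because $m\ge15$. Hence
\[
n_0\le B\,2^m=2m\tau\,2^m\le 2m^2\,2^m\le4^m\le4^{2^s}.
\]
Given a large $n$, write $L=\log_2n$ and let $s$ be the largest integer with $4^{2^s}\le n$. Then $4^{2^{s+1}}>n$, that is, $2^s>L/4$. Let $T=\lfloor(\sqrt{2^s-2}-1)/2\rfloor$. Then $(2T+1)^2\le2^s-2$, and
\[
\frac T2>\frac{\sqrt{2^s-2}-3}{4}>\frac{\sqrt{L/4-2}-3}{4}=\Big(\frac18-o(1)\Big)\sqrt L .
\]
For large $n$ this gives $T\ge1$ and $T/2\ge\frac1{10}\sqrt L$. Since $n\ge 4^{2^s}\ge n_0$, Theorem~\ref{thm:main} applies, and its conclusions read $d_H(v)\ge d_G(v)/2+T/2$ and $d_H(u)\le d_G(u)/2-T/2$. The last statement follows because $\sqrt{\log_2n}$ is unbounded.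
\end{proof}

\begin{remark}
The graphs of Theorem~\ref{thm:main} have large minimum degree. For $a\ge1$, adding or removing a fixed element of $a$ shows that $|a\cap j|$ is odd for exactly $2^{s-1}$ indices $j$, and $j=0$ is not among them. So a vertex of $X_a$ is adjacent to all vertices other than itself in $2^{s-1}$ classes, each of size at least $B+1$, and its degree is at least $2^{s-1}(B+1)-1$.
\end{remark}

\section{An upper bound from a random pairing}\label{sec:upper}

Independent random signs $\sigma_v$ make each sum \eqref{eq:signed} concentrated but do not give a balanced partition. Pairing up the vertices and separating each pair at random guarantees balance and keeps enough independence. We use Hoeffding's inequality for signs: if $\varepsilon_1,\dots,\varepsilon_r$ are independent and uniform on $\{1,-1\}$, with $r\ge1$, and $t>0$, then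
\[
\Pr\big(|\varepsilon_1+\dots+\varepsilon_r|\ge t\big)\le2e^{-t^2/(2r)} .
\]

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
If $n$ is odd, add an isolated vertex; deleting it at the end changes no degree and leaves parts whose sizes differ by one. Partition the vertices into pairs and, independently for each pair, put a uniformly chosen member in $V_1$ and the other in $V_2$. The two parts have equal size.

Fix $v\in V(G)$ with $d=d_G(v)\ge1$; for $d=0$ the excess is $0$ and there is nothing to prove. Sort the terms of $\sum_{w\in N_G(v)}\sigma_v\sigma_w=-e_H(v)$ by pairs. The pair containing $v$ contributes $-1$ if the partner of $v$ is a neighbor of $v$, and $0$ otherwise. A pair with both members in $N_G(v)$ contributes $0$, because its members have opposite signs. Each of the remaining pairs that meet $N_G(v)$ has exactly one member $w$ in $N_G(v)$ and contributes $\sigma_v\sigma_w$. Let $r\le d$ be the number of these pairs. Conditioned on $\sigma_v$, their contributions are independent uniform signs. With $t=\sqrt{2d\ln(4n)}$, their sum exceeds $t$ in absolute value with probability at most $2e^{-t^2/(2d)}=\frac1{2n}$,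 by Hoeffding's inequality if $r\ge1$ and trivially if $r=0$. Hence $|e_H(v)|>1+t$ with probability at most $\frac1{2n}$. The probability that this happens for at least one of the $n$ vertices is at most $\frac12$, so some outcome satisfies the bound at every vertex.
\end{proof}

\begin{thebibliography}{1}

\bibitem{BB}
\emph{On balanced bipartitions of graphs}, doi:10.1016/j.akcej.2020.01.001,
\texttt{https://www.mobt3ath.com/\allowbreak uplode/\allowbreak book/\allowbreak book-102683.pdf?\allowbreak ver=accessable}.

\end{thebibliography}
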